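# Infinitely many minimal obstructions, one first-order sentence

## A clique plus isolated vertices

Fix the following task. Split the vertex set of a graph $G$ into two parts $I$ and $K$, either of which may be empty, so that $I$ is independent, $K$ is a clique, and there are no edges between $I$ and $K$. Which graphs allow this?

Let us try small graphs. The two ends of an edge cannot both lie in $I$, and they cannot lie in different parts, so both lie in $K$. Hence the path $a\,b\,c$ with two edges fails: all three vertices are forced into $K$, but $a\not\sim c$. Two disjoint edges $ab$ and $cd$ fail for the same reason. Both graphs are minimal failures. Deleting a vertex of the path leaves two vertices, and every graph on two vertices can be split. Deleting a vertex of $2K_2$ leaves an edge and an isolated vertex, which can be split.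

There are no other minimal failures. If $G$ has no induced path on three vertices, then adjacency-or-equality is transitive, so $G$ is a disjoint union of cliques. If also $G$ has no induced $2K_2$, then at most one of these cliques has an edge. Take it as $K$ and the rest as $I$.

So we can describe the class by a sentence that speaks only about vertices and adjacency: "there are no three vertices inducing a path and no four vertices inducing $2K_2$". But there is a second such sentence of quite a different kind:

> Either $G$ is empty, or there is a vertex $r$ such that any two distinct vertices of $N[r]$ are adjacent and every vertex outside $N[r]$ has no neighbors.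

Here $N[r]=N(r)\cup\{r\}$. If the sentence holds in a nonempty graph, then $K=N[r]$ and $I=V(G)\setminus K$ is a good split. Conversely, suppose $G$ is nonempty with a good split $(I,K)$. If $K\ne\emptyset$, any $r\in K$ has $N[r]=K$. If $K=\emptyset$, any $r$ has $N[r]=\{r\}$. In both cases $r$ is as required. The second sentence guesses one vertex, reads the parts off it, and checks the result. It never mentions the list of minimal failures.

This raises a question. The first kind of sentence needs the list of minimal failures to be finite. Could a sentence of the second kind work for a partition problem whose list is infinite?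

## Matrix partitions and first-order sentences

Graphs are finite and simple. We write $u\sim v$ for adjacency.

**Definition.** Let $M$ be a symmetric $k\times k$ matrix with entries in $\{0,1,*\}$. An *$M$-partition* of $G$ is a partition of $V(G)$ into parts $V_1,\dots,V_k$, possibly empty, such that $V_i$ is independent if $M_{ii}=0$ and a clique if $M_{ii}=1$ (no restriction if $M_{ii}=*$); and for $i\ne j$ there are no edges between $V_i$ and $V_j$ if $M_{ij}=0$, all edges between them if $M_{ij}=1$, and no restriction if $M_{ij}=*$. A graph is *$M$-partitionable* if it has an $M$-partition.

The opening example is $M=\begin{pmatrix}0&0\\0&1\end{pmatrix}$. Restricting an $M$-partition of $G$ to an induced subgraph gives an $M$-partition, so being $M$-partitionable is hereditary.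

**Definition.** A *minimal obstruction* for $M$ is a graph that is not $M$-partitionable but all of whose proper induced subgraphs are. FMMO is the set of matrices $M$ with only finitely many minimal obstructions.

By heredity, a graph is $M$-partitionable exactly when it contains no minimal obstruction as an induced subgraph. In the opening example the minimal obstructions are the path on three vertices and $2K_2$.

**Definition.** A *first-order sentence* in the language of graphs is built from $u\sim v$ and $u=v$ with Boolean connectives and quantifiers ranging over vertices. FOD is the set of matrices $M$ for which some first-order sentence holds in a finite graph $G$ exactly when $G$ is $M$-partitionable. The *quantifier rank* of a sentence is the maximal depth of nesting of its quantifiers.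

We have $\mathrm{FMMO}\subseteq\mathrm{FOD}$: for a single graph $H$ on $m$ vertices, the statement "there are $m$ distinct vertices with the adjacencies of $H$" is first-order, and if the list of minimal obstructions is finite, the conjunction of the negations of these statements defines the class. It is also known that for homomorphism problems, meaning matrices without entries $1$, the two notions agree: the $M$-partitionable graphs are first-order definable if and only if there are finitely many minimal obstructions. The question is whether $\mathrm{FMMO}=\mathrm{FOD}$ for all matrices.

## One part and two parts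

If $M$ has a $*$ on the diagonal, every graph is $M$-partitionable: put all vertices in that part. So there are no minimal obstructions and $M\in\mathrm{FMMO}$. From now on the diagonal entries are $0$ and $1$.

For $k=1$ the classes are the edgeless graphs and the complete graphs, with one minimal obstruction each. Now let $k=2$. Complementing graphs exchanges $0$ and $1$ in the matrix, so it is enough to look at diagonals $(0,0)$ and $(0,1)$.

With diagonal $(0,0)$ and off-diagonal entry $0$, we get the edgeless graphs. With off-diagonal entry $1$ we get the complete bipartite graphs, one side possibly empty. Here the minimal obstructions are $K_3$ and $K_1\sqcup K_2$: excluding the induced $K_1\sqcup K_2$ makes nonadjacency-or-equality an equivalence relation, so the graph is complete multipartite, and excluding $K_3$ leaves at most two classes. With off-diagonal entry $*$ we get the bipartite graphs. Each odd cycle is a minimal obstruction, because deleting a vertex leaves a path, so the list is infinite.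

With diagonal $(0,1)$, the off-diagonal entry $0$ is the opening example, the entry $1$ is its complement, and the entry $*$ gives the split graphs, whose minimal obstructions are, by the standard characterization, $2K_2$, $C_4$ and $C_5$.

So for $k\le 2$ the only matrices without a diagonal $*$ and outside FMMO are
$$S=\begin{pmatrix}0&*\\ *&0\end{pmatrix}\qquad\text{and}\qquad \bar S=\begin{pmatrix}1&*\\ *&1\end{pmatrix}.$$
We shall see that neither is in FOD. Separation needs more parts. Let $M$ be the symmetric matrix
$$
M=\begin{array}{c|cccccc}
 &X_0&X_1&Y_0&Y_1&P&Q\\\hline
X_0&0&0&*&1&0&*\\
X_1&0&0&0&*&*&0\\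
Y_0&*&0&1&1&0&0\\
Y_1&1&*&1&1&0&0\\
P&0&*&0&0&1&0\\
Q&*&0&0&0&0&1
\end{array}
$$
with rows and columns named by the parts.

**Theorem 1.** $M\in\mathrm{FOD}\setminus\mathrm{FMMO}$. Hence $\mathrm{FMMO}\subsetneq\mathrm{FOD}$.

**Theorem 2.**

* (a) If $M'$ has no $*$ on its diagonal and contains $S$ or $\bar S$ as a principal submatrix, then $M'\notin\mathrm{FOD}$. Hence every matrix in $\mathrm{FOD}\setminus\mathrm{FMMO}$ has no diagonal $*$ and contains neither $S$ nor $\bar S$.
* (b) The converse fails. If the entry $M_{X_0Y_1}=M_{Y_1X_0}=1$ of $M$ is changed to $0$, the resulting matrix (no diagonal $*$, no $S$, no $\bar S$) is not in $\mathrm{FOD}$.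
* (c) A $k\times k$ matrix in $\mathrm{FOD}\setminus\mathrm{FMMO}$ exists for every $k\ge6$. None exists for $k\le5$; this last assertion uses a theorem of Feder, Hell and Xie, cited in the last section.

Recall that a principal submatrix keeps the rows and the columns with indices in one and the same set. We begin with Theorem 2(a), because it says which matrices cannot possibly serve.

## Local sentences cannot count parity: matrices containing $S$ or $\bar S$

The tool is locality. The *Gaifman graph* of a relational structure joins two distinct elements if they occur together in a tuple of some relation; for a graph it is the graph itself. The *$\rho$-ball* of $a$ is the set of elements at distance at most $\rho$ from $a$ in the Gaifman graph. For structures $A,B$ of the same signature, $A\equiv_rB$ means that they satisfy the same first-order sentences of quantifier rank at most $r$.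

**Hanf's theorem** (in the form of Fagin, Stockmeyer and Vardi, Inform. and Comput. 120 (1995); see also Libkin, *Elements of Finite Model Theory*, Ch. 4). *For every $r$ there is $\rho$ such that the following holds. If $A,B$ are finite relational structures of the same signature and there is a bijection $f:A\to B$ such that for all $a$ the $\rho$-balls around $a$ and $f(a)$ induce isomorphic rooted structures, then $A\equiv_rB$.*

Here is the case $M'=S$. Given $r$, take $\rho$ from Hanf's theorem and an odd $m>2\rho+1$. In $C_m\sqcup C_m$ and in $C_{2m}$, every $\rho$-ball is a path on $2\rho+1$ vertices rooted at its middle. Both graphs have $2m$ vertices, so any bijection works, and the two graphs satisfy the same sentences of rank at most $r$. But $C_{2m}$ is bipartite and $C_m\sqcup C_m$ is not. As $r$ was arbitrary, $S\notin\mathrm{FOD}$.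

For a larger $M'$ containing $S$ this pair no longer suffices: a third independent part could properly color the odd cycle, and a clique part could swallow some of its vertices. The first defect is repaired by replacing the odd cycle with a graph of large girth and large chromatic number, the second by taking many copies. The passage from $C_m\sqcup C_m$ to $C_{2m}$ becomes a double cover.

**Definition.** The *bipartite double cover* $H\times K_2$ has vertex set $V(H)\times\{0,1\}$, with $(u,\varepsilon)\sim(v,1-\varepsilon)$ iff $uv\in E(H)$. For odd $m$, $C_m\times K_2$ is $C_{2m}$: going around $C_m$ once changes the second coordinate an odd number of times, so one must go around twice to return.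

Call a walk $u_0,u_1,\dots,u_\ell$ *non-backtracking* if $u_{i-1}\neq u_{i+1}$ for $0<i<\ell$.

**Lemma 3.** Let $H$ be a graph of girth greater than $2\rho+1$. Then $H\times K_2$ has girth greater than $2\rho+1$, and the projection $\pi(u,\varepsilon)=u$ maps the $\rho$-ball of $(v,\varepsilon)$ isomorphically onto the $\rho$-ball of $v$.

**Step 1: the girth of the cover.** Let $(u_0,\varepsilon_0),\dots,(u_{m-1},\varepsilon_{m-1})$ be a cycle in $H\times K_2$, with indices modulo $m$. We have $\varepsilon_{i-1}=\varepsilon_{i+1}$, and the two vertices at positions $i-1$ and $i+1$ are distinct, so $u_{i-1}\ne u_{i+1}$ for every $i$. If the edges of the closed walk $u_0,\dots,u_{m-1},u_0$ formed no cycle, they would form a tree; this tree has a leaf, the leaf is some $u_i$, and its only neighbor would be both $u_{i-1}$ and $u_{i+1}$, a contradiction. So these at most $m$ edges contain a cycle of $H$, and $m>2\rho+1$.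

**Step 2: balls are trees.** This step holds for any graph $\Gamma$ of girth greater than $2\rho+1$. Take a breadth-first tree of the $\rho$-ball of $v$. If the ball induced an edge $ab$ outside the tree, then the edge $ab$ together with the tree path from $a$ to $b$, of length at most $2\rho$, would be a cycle of length at most $2\rho+1$. So the ball induces a tree. Root it at $v$. A non-backtracking walk of length at most $\rho$ from $v$ stays in the ball; its first step goes to a child, and after a step from parent to child it may not return to the parent, so it goes to a child again. Hence it is the unique tree path from $v$ to its endpoint. Conversely each vertex of the ball is reached by such a path. So the vertices of the ball correspond bijectively, by taking endpoints, to the non-backtracking walks of length at most $\rho$ from $v$.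

**Step 3: projecting.** A walk in $H\times K_2$ from $(v,\varepsilon)$ is determined by its first coordinates, which may form any walk in $H$ from $v$, since the second coordinate alternates. Two vertices at distance two along the walk have equal second coordinates, so one walk is non-backtracking iff the other is. By Step 2 in both graphs, $\pi$ is a bijection between the two balls. It preserves adjacency. Both balls are trees with equally many vertices, hence with equally many edges, so $\pi$ is an isomorphism. $\square$

**Proof of Theorem 2(a), Step 1: reduction to $S$.** The complement of $G$ is partitionable for the matrix with $0$ and $1$ exchanged iff $G$ is $M'$-partitionable, and a sentence for one class turns into a sentence for the other by replacing $u\sim v$ with $u\ne v\wedge u\not\sim v$. So we may assume that $M'$ is $k\times k$ with no diagonal $*$, that $M'_{ii}=M'_{jj}=0$, and that $M'_{ij}=*$.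

**Step 2: two graphs.** Fix $r$ and let $\rho$ be given by Hanf's theorem. By Erdős (1959) there is a graph $H$ with girth greater than $2\rho+1$ and chromatic number $\chi(H)>k$. Let $G_1$ be the disjoint union of $k+1$ copies of $H\sqcup H$, and $G_2$ that of $k+1$ copies of $H\times K_2$.

**Step 3: exactly one is partitionable.** The graph $G_2$ is bipartite, so put its two color classes in parts $i$ and $j$. Suppose $G_1$ had an $M'$-partition. Each of the at most $k$ parts with diagonal entry $1$ is a clique, so it lies in one copy of $H$. There are $2k+2$ copies, so some copy meets only parts with diagonal entry $0$. These are at most $k$ independent sets, so this copy is properly $k$-colored, contradicting $\chi(H)>k$.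

**Step 4: they agree up to rank $r$.** Identify $V(H\sqcup H)$ with $V(H)\times\{0,1\}=V(H\times K_2)$ and take the identity in each of the $k+1$ blocks. The $\rho$-ball of $(v,\varepsilon)$ in $H\sqcup H$ is a copy of the $\rho$-ball of $v$ in $H$, and by Lemma 3 it is isomorphic, as a rooted graph, to the $\rho$-ball of $(v,\varepsilon)$ in $H\times K_2$. So $G_1\equiv_rG_2$.

As $r$ was arbitrary, no sentence defines the class, and $M'\notin\mathrm{FOD}$. For the second sentence of (a): a matrix with a diagonal $*$ is in FMMO, so a matrix in $\mathrm{FOD}\setminus\mathrm{FMMO}$ has none, and then by the first part it contains neither $S$ nor $\bar S$. $\square$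

## Forcing along edges

We want arbitrarily long obstructions without $S$ and $\bar S$. A natural plan is to transmit a forced choice along a path. Suppose the graph comes with an independent set $X$ and a clique $Y$, and we divide $X\cup Y$ into a "yes" side $U$ and a "no" side. Let every edge between $X$ and $Y$ force its ends onto the same side; let a clique $P$ force its neighbors in $X$ to "yes" and a clique $Q$ force its neighbors in $X$ to "no". A long path between $X$ and $Y$ from a neighbor of $P$ to a neighbor of $Q$ then should be an obstruction. The matrix for this is $M$ with the entry $M_{X_0Y_1}=M_{Y_1X_0}=1$ changed to $0$. We call it $M^\flat$.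

Neither $M$ nor $M^\flat$ has a diagonal $*$. The parts with diagonal $0$ are $X_0,X_1$, with entry $0$ between them; the entries among the parts $Y_0,Y_1,P,Q$ with diagonal $1$ are all $0$ or $1$. So both matrices contain neither $S$ nor $\bar S$, and Theorem 2(a) does not rule them out.

**Definition.** A *frame* of $G$ is a partition $(X,Y,P,Q)$ of $V(G)$ into four sets, possibly empty, such that $X$ is independent, $Y,P,Q$ are cliques, and there are no edges between different sets among $Y,P,Q$. For a set $C$ of vertices, $N(C)$ denotes the set of vertices with a neighbor in $C$.

For example, let $G$ have the vertices $p,x_0,y_1,x_1,q$ and the edges $px_0$, $x_0y_1$, $x_1q$. One frame is $(\{x_0,x_1\},\{y_1\},\{p\},\{q\})$. Another is $(\{p,y_1,x_1\},\{x_0\},\emptyset,\{q\})$.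

Put $X=X_0\cup X_1$, $Y=Y_0\cup Y_1$ and $U=X_1\cup Y_1$. For both matrices, the entries within and between $X_0,X_1$, within and between $Y_0,Y_1$, and all entries among $Y,P,Q$ say exactly that $(X,Y,P,Q)$ is a frame. The entries $X_0P=0$ and $X_1Q=0$ say exactly that
$$N(P)\cap X\subseteq U,\qquad N(Q)\cap X\cap U=\emptyset. \tag{1}$$
The entries $X_0Y_0,\ X_1Y_1,\ X_1P,\ X_0Q$ are $*$. What is left are the entries $X_1Y_0$ and $X_0Y_1$. For $M^\flat$ both are $0$. So $G$ is $M^\flat$-partitionable iff it has a frame $(X,Y,P,Q)$ and a set $U\subseteq X\cup Y$ satisfying (1) such that
$$\text{no edge between } X \text{ and } Y \text{ joins } U \text{ to its complement.} \tag{2}$$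

A graph may have several frames, and an obstruction must defeat all of them. The following lemma pins frames down. It will serve both for $M^\flat$ and for $M$.

**Lemma 4.** Let $(X,Y,P,Q)$ be a frame of $G$ with $|Y|,|P|,|Q|\ge2$ in which every vertex of $X$ is nonadjacent to at least two vertices of each of $Y,P,Q$. Let $(X',Y',P',Q')$ be any frame of $G$. Then $X\subseteq X'$, and the sets $Y',P',Q'$ can be named $K_Y,K_P,K_Q$, in some order, so that for each $C\in\{Y,P,Q\}$ every vertex of $C$ with a neighbor in $X$ lies in $K_C$.

**Step 1: matching the cliques.** The independent set $X'$ contains at most one vertex of each clique $Y,P,Q$. So $Y\setminus X'$, $P\setminus X'$, $Q\setminus X'$ are nonempty cliques contained in $Y'\cup P'\cup Q'$, with no edges between different ones of them. There are no edges between different sets among $Y',P',Q'$, so each of the three cliques lies in a single one of $Y',P',Q'$. Two of them cannot lie in the same one, which is a clique. So $\{Y',P',Q'\}=\{K_Y,K_P,K_Q\}$ with $C\setminus X'\subseteq K_C$ for each $C$.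

**Step 2: $X\subseteq X'$.** Suppose $x\in X$ lies in $K_C$. Then $x$ is adjacent to all of $C\setminus X'$, so it misses at most one vertex of $C$, against the hypothesis.

**Step 3: the attached vertices.** Let $c\in C$ have a neighbor in $X$. Since $X\subseteq X'$ and $X'$ is independent, $c\notin X'$. So $c\in C\setminus X'\subseteq K_C$. $\square$

**Proof of Theorem 2(b), Step 1: the two families.** For $n\ge1$ let $X=\{a_0,\dots,a_n,a_0',\dots,a_n'\}$, $Y=\{b_1,\dots,b_n,b_1',\dots,b_n',z_1,z_2\}$, $P=\{p,p',p''\}$, $Q=\{q,q',q''\}$. Let $(X,Y,P,Q)$ be a frame, with edges between $X$ and $Y$ those of the two paths $a_0b_1a_1\cdots b_na_n$ and $a_0'b_1'a_1'\cdots b_n'a_n'$. Let $G_n^+$ have the further edges $pa_0,qa_n$, and let $G_n^-$ have the further edges $pa_0,qa_n'$.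

**Step 2: $G_n^-$ is $M^\flat$-partitionable.** Use the given frame and let $U$ be the vertex set of the first path. Then (2) holds, $N(P)\cap X=\{a_0\}\subseteq U$, and $N(Q)\cap X=\{a'_n\}$ misses $U$.

**Step 3: $G_n^+$ is not.** Every vertex of $X$ misses $z_1,z_2$ and at least two vertices of each of $P$ and $Q$, so Lemma 4 applies. Suppose a frame $(X',Y',P',Q')$ and a set $U'$ are as in (1) and (2). All $b_j,b_j'$, and $p$ and $q$, have neighbors in $X$; so $X\subseteq X'$, all $b_j,b_j'\in K_Y$, $p\in K_P$, $q\in K_Q$.

* If $K_Y=Y'$, then $\{K_P,K_Q\}=\{P',Q'\}$, and by (1) one of $a_0,a_n$ is in $U'$ and the other is not. But they are joined by a path of edges between $X'$ and $Y'$, against (2).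
* If $K_Y=P'$, then $a_0,a_n\in U'$, since they have the neighbors $b_1,b_n\in P'$. But $Q'$ is $K_P$ or $K_Q$, so it contains $p$ or $q$, a neighbor of $a_0$ or of $a_n$, against (1).
* If $K_Y=Q'$, then likewise $a_0,a_n\notin U'$, because of $b_1,b_n\in Q'$. But $P'$ contains $p$ or $q$, so $a_0\in U'$ or $a_n\in U'$, a contradiction.

**Step 4: stripping the cliques.** The graphs $G_n^\pm$ have small diameter on the clique side, so Hanf's theorem should not be applied to them directly. Let $L_n^\pm$ be the structure on the same vertices with unary predicates $X,Y,P,Q$ and a symmetric binary relation $F$ consisting of the path edges and the two edges at $p$ and $q$. In $G_n^\pm$ we have $u\sim v$ iff $u\ne v$ and ($F(u,v)$, or $u,v$ are both in $Y$, or both in $P$, or both in $Q$). This definition has no quantifiers. Substituting it for $\sim$ turns a sentence about $G_n^\pm$ into one about $L_n^\pm$ of the same rank. So $L_n^+\equiv_rL_n^-$ implies $G_n^+\equiv_rG_n^-$.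

**Step 5: rerouting the path.** Fix $r$, let $\rho$ be given by Hanf's theorem, and let $n>2\rho+2$. Number the two paths as $v_0,\dots,v_{2n}$ and $v'_0,\dots,v'_{2n}$; even indices are in $X$ and odd ones in $Y$. Let $f:L_n^+\to L_n^-$ exchange $v_t$ and $v'_t$ for $t>n$ and fix everything else.

In $L_n^+$ the $F$-edges form the path $p,v_0,\dots,v_{2n},q$ and the path $v_0',\dots,v_{2n}'$; in $L_n^-$ they form the path $p,v_0,\dots,v_{2n}$ and the path $v'_0,\dots,v'_{2n},q$. For $t\le n$, the $\rho$-ball of $v_t$ or $v_t'$ involves only indices at most $n+\rho<2n$, and possibly $p$; it is the same in both structures, and $f$ fixes its center. For $t>n$, the ball involves only indices at least $n+1-\rho>0$, and possibly $q$. The ball of $v_t$ in $L_n^+$ corresponds to that of $v_t'=f(v_t)$ in $L_n^-$ by keeping indices and $q$, since in both structures these are the paths ending in $q$. The ball of $v'_t$ in $L_n^+$ corresponds to that of $v_t=f(v_t')$ in $L_n^-$, where neither path ends in $q$. The ball of $p$ is $p$ with an initial segment of the path $v_0,v_1,\dots$ in both. The ball of $q$ is $q$ with a terminal segment of $v_0,\dots,v_{2n}$ in $L_n^+$ and of $v_0',\dots,v_{2n}'$ in $L_n^-$, with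 the same indices. The remaining vertices $z_1,z_2,p',p'',q',q''$ are isolated and fixed. So Hanf's theorem gives $L_n^+\equiv_rL_n^-$, hence $G_n^+\equiv_rG_n^-$.

By Steps 2 and 3 no sentence of rank $r$ defines the $M^\flat$-partitionable graphs, for any $r$. So $M^\flat\notin\mathrm{FOD}$. $\square$

Since $\mathrm{FMMO}\subseteq\mathrm{FOD}$, the plan did produce infinitely many minimal obstructions. What fails is definability, and the proof shows where: to know which vertices are forced into $U$ one must follow a path all the way, and two long paths can be cut in the middle and reconnected crosswise without any local trace. We need a way of forcing in which long minimal chains exist but the set of forced vertices can still be described with few vertices.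

## Forcing along a bipartite tournament

Restore the entry $X_0Y_1=1$. With $U=X_1\cup Y_1$ as before, the two remaining entries now say: if $x\in U$ and $x\sim y$, then $y\in U$ (this is $X_1Y_0=0$); and if $y\in U$ and $x\not\sim y$, then $x\in U$ (this is $X_0Y_1=1$). Edges transmit "yes" from $X$ to $Y$, and nonedges transmit it from $Y$ to $X$.

**Definition.** A *bipartite tournament* on $X\cup Y$ has, for each pair $x\in X$, $y\in Y$, exactly one of the arcs $x\to y$ and $y\to x$, and no other arcs. Write $N^+(x)$ for the set of $y$ with $x\to y$. A set $U\subseteq X\cup Y$ is *closed* if no arc leaves $U$. For a frame $(X,Y,P,Q)$ of $G$ we orient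
$$x\to y\ \text{ if } x\sim y,\qquad y\to x\ \text{ if } x\not\sim y. \tag{3}$$

For instance, with $X=\{x_0,x_1\}$, $Y=\{y_1\}$, $x_0\sim y_1$ and $x_1\not\sim y_1$, the arcs are $x_0\to y_1\to x_1$. The closed sets are $\emptyset$, $\{x_1\}$, $\{y_1,x_1\}$ and everything.

**Lemma 5.** A graph $G$ is $M$-partitionable iff it has a frame $(X,Y,P,Q)$ and a closed set $U\subseteq X\cup Y$ such that (1) holds, that is, $N(P)\cap X\subseteq U$ and $N(Q)\cap X\cap U=\emptyset$.

*Proof.* We have already matched the frame and condition (1) with all entries other than $X_1Y_0$ and $X_0Y_1$. An arc leaving $U=X_1\cup Y_1$ is either $x\to y$ with $x\in X_1$, $y\in Y_0$, which is an edge between $X_1$ and $Y_0$; or $y\to x$ with $y\in Y_1$, $x\in X_0$, which is a nonedge between $Y_1$ and $X_0$. So $U$ is closed iff the entries $X_1Y_0=0$ and $X_0Y_1=1$ are respected. Conversely, a frame and $U$ determine the six parts. $\square$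

## Long obstructions for $M$

We want a directed path $v_0\to v_1\to\dots\to v_{2n}$, with even-indexed vertices in $X$ and odd-indexed ones in $Y$, from a neighbor of $P$ to a neighbor of $Q$, such that every vertex of the path is needed. In a bipartite tournament every other pair of opposite parity has an arc as well, so that arc must not be a shortcut: it has to point backward. This determines the tournament. Write $v_{2i}=x_i$ for $0\le i\le n$ and $v_{2j-1}=y_j$ for $1\le j\le n$. Then $x_i\to y_j$ must hold iff $2j-1=2i+1$ or $2j-1<2i-1$, that is, iff $j=i+1$ or $j<i$.

This alone is not an obstruction. In the five-vertex example of two frames, which is the case $n=1$ with $P=\{p\}$ and $Q=\{q\}$, the frame $(\{p,y_1,x_1\},\{x_0\},\emptyset,\{q\})$ with $U=\emptyset$ satisfies Lemma 5. A few extra vertices are needed for Lemma 4 to apply.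

**Definition.** For $n\ge3$ let $O_n$ have vertex set $X\cup Y\cup P\cup Q$ with
$$X=\{x_0,\dots,x_n\},\quad Y=\{y_1,\dots,y_n,z_1,z_2\},\quad P=\{p,p',p''\},\quad Q=\{q,q',q''\}.$$
Let $(X,Y,P,Q)$ be a frame of $O_n$; the remaining edges are $px_0$, $qx_n$ and
$$x_i\sim y_j\iff j<i\ \text{ or }\ j=i+1. \tag{4}$$
In particular $z_1,z_2$ have no neighbors in $X$.

For $n=3$ the neighbors in $Y$ are: $y_1$ for $x_0$; $y_2$ for $x_1$; $y_1,y_3$ for $x_2$; $y_1,y_2$ for $x_3$. The path is $x_0\to y_1\to x_1\to y_2\to x_2\to y_3\to x_3$. All other arcs among these vertices go back: $y_2\to x_0$, $y_3\to x_0$, $y_3\to x_1$, $x_2\to y_1$, $x_3\to y_1$, $x_3\to y_2$. If $y_2$ is deleted, then $\{x_0,y_1,x_1\}$ is closed; it contains $x_0$ and not $x_3$.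

In general, (3) and (4) give $y_j\to x_i$ iff $i=j$ or $i\le j-2$. So among the $v_t$ the arcs $v_t\to v_{t+1}$ are present, and every other arc goes from a larger index to a smaller one. Both $z_1$ and $z_2$ send arcs to all of $X$, and no arc enters them.

**Lemma 6.** $O_n$ is not $M$-partitionable.

*Proof.* Each $x_i$ misses $z_1,z_2\in Y$ and at least two vertices of each of $P$ and $Q$, so Lemma 4 applies to the frame $(X,Y,P,Q)$. Suppose a frame $(X',Y',P',Q')$ and a closed set $U'$ are as in Lemma 5. Since $y_j\sim x_{j-1}$, $p\sim x_0$ and $q\sim x_n$, Lemma 4 gives $X\subseteq X'$, all $y_j\in K_Y$, $p\in K_P$ and $q\in K_Q$. There are four cases. In the first two, $y_1,\dots,y_n\in Y'$, so the arcs among the $v_t$ are the same for the new frame as for the old one.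

* *$K_Y=Y'$, $K_P=P'$, $K_Q=Q'$.* Then $x_0\in U'$, because $x_0\sim p\in P'$. By closure along $v_0\to v_1\to\dots\to v_{2n}$ we get $x_n\in U'$. But $x_n\sim q\in Q'$, a contradiction.
* *$K_Y=Y'$, $K_P=Q'$, $K_Q=P'$.* Then $x_n\in U'$ because of $q\in P'$, and $x_0\notin U'$ because of $p\in Q'$. But $x_n\to y_2$, as $2<n$, and $y_2\to x_0$, as $0\le2-2$. This contradicts closure.
* *$K_Y=P'$.* Both $x_0$ and $x_n$ are adjacent to $y_1\in P'$, so $x_0,x_n\in U'$. But $Q'\in\{K_P,K_Q\}$ contains $p$ or $q$, hence a neighbor of $x_0$ or of $x_n$, a contradiction.
* *$K_Y=Q'$.* Both $x_0$ and $x_n$ are adjacent to $y_1\in Q'$, so $x_0,x_n\notin U'$. But $P'$ contains $p$ or $q$, so $x_0\in U'$ or $x_n\in U'$, a contradiction. $\square$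

**Lemma 7.** For each $0\le t\le2n$, the graph $O_n-v_t$ is $M$-partitionable.

*Proof.* Use the frame $(X,Y,P,Q)$ with $v_t$ deleted, and $U=\{v_s:s<t\}$. An arc from $U$ to a vertex $v_r$ with $r>t$ would increase the index by at least $2$, and there is no such arc. No arc enters $z_1$ or $z_2$. So $U$ is closed. Also $N(P)\cap X\subseteq\{x_0\}$, and $x_0=v_0$ is deleted if $t=0$ and in $U$ otherwise. Finally $N(Q)\cap X\subseteq\{x_n\}$, and $x_n=v_{2n}\notin U$ because $t\le2n$. Lemma 5 applies. $\square$

**Proof that $M\notin\mathrm{FMMO}$.** By Lemma 6, $O_n$ contains a minimal obstruction as an induced subgraph. If it avoided some $v_t$, it would be an induced subgraph of $O_n-v_t$, hence $M$-partitionable by Lemma 7 and heredity. So it contains all of $v_0,\dots,v_{2n}$. Thus for each $n\ge3$ there is a minimal obstruction with at least $2n+1$ and at most $|V(O_n)|=2n+9$ vertices. There are infinitely many. $\square$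

## Reading a partition off boundedly many vertices

We now show $M\in\mathrm{FOD}$ by a sentence of the second kind from the opening example: guess a bounded number of vertices, read off the six parts, check them. The check makes any such sentence sound. What must be proved is that every $M$-partitionable graph has *some* $M$-partition that can be read off in one of finitely many fixed ways. This has two halves: the frame, and the set $U$.

### The frame

In the opening example a clique was $N[r]$ for any of its vertices $r$. Here $N[r]$ may also contain vertices of $X$, which must be filtered out.

**Lemma 8.** Let $(X,Y,P,Q)$ be a frame of $G$ and let $K\in\{Y,P,Q\}$ be nonempty. Then there is $r\in K$ such that one of the following holds: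

* (a) $K=N[r]\setminus F$ for some $F\subseteq V(G)$ with $|F|\le3$;
* (b) $K=\{z\in N[r]:z\text{ has four pairwise nonadjacent neighbors}\}$, where the four neighbors are distinct.

*Proof.* For every $r\in K$ we have $K\subseteq N[r]\subseteq K\cup X$, since $K$ is a clique without edges to the other two cliques. If some $r\in K$ has at most three neighbors in $X$, then (a) holds with $F=N(r)\cap X$. Otherwise every vertex of $K$ has at least four neighbors in $X$, and these are pairwise nonadjacent. On the other hand, a vertex $x\in X$ has $N(x)\subseteq Y\cup P\cup Q$, a union of three cliques; among any four neighbors of $x$, two lie in the same clique and are adjacent. So the condition "has four pairwise nonadjacent neighbors" holds on $K$ and fails on $X$, and (b) holds for every $r\in K$. $\square$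

### The forced set

For a given frame, the best candidate for $U$ is the smallest closed set containing $S=N(P)\cap X$, namely the set $R$ of vertices reachable from $S$ by directed paths. In $O_n$ without its last vertex, a path from $S=\{x_0\}$ to the last vertex of $R$ is long, so walking from $S$ is hopeless. We walk from elsewhere. The point is a comparison available in a bipartite tournament and not in the bipartite graph of the previous attempt. If $w,x\in X$ and there is no two-step walk $w\to y\to x$, then each $y\in N^+(w)$ satisfies $x\to y$, so $N^+(w)\subseteq N^+(x)$. If $w$ was chosen with $|N^+(w)|$ as large as possible, this is an equality, and failures are rare.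

In the tournament of $O_n$ with $S=\{x_0\}$ the set $R$ is $\{v_0,\dots,v_{2n}\}$. By (4), $|N^+(x_0)|=1$, $|N^+(x_i)|=i$ for $1\le i\le n-1$, and $|N^+(x_n)|=n-1$. Take $w=x_n$, with $N^+(w)=\{y_1,\dots,y_{n-1}\}$. Since $y_i\to x_i$ and $y_2\to x_0$, every $x_i$ with $i<n$ is reached from $w$ in two steps, although $x_n$ is as far from $x_0$ as possible.

**Lemma 9.** In a finite bipartite tournament on $X\cup Y$, let $\emptyset\ne S\subseteq X$ and let $R$ be the set of vertices reachable from $S$ (with $S\subseteq R$). Then there is $w\in R\cap X$ such that
$$R\cap X=S\cup\{x\in X:\text{there is a directed walk of length }0,2\text{ or }4\text{ from }w\text{ to }x\}, \tag{5}$$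
and
$$R\cap Y=\{y\in Y:x\to y\text{ for some }x\in R\cap X\}. \tag{6}$$

**Step 1: the easy inclusions.** The set $R$ is closed. So the right side of (6) is contained in $R\cap Y$, and for any $w\in R\cap X$ the right side of (5) is contained in $R\cap X$. A vertex $y\in R\cap Y$ is the end of a directed path from $S\subseteq X$ of positive length, and the last arc $x\to y$ of this path has $x\in R\cap X$. This proves (6).

**Step 2: what it means not to be reached in two steps.** Choose $w\in R\cap X$ with $|N^+(w)|$ maximum over $R\cap X$. Let $x\in R\cap X$ and suppose there is no walk of length $0$ or $2$ from $w$ to $x$. Then no $y\in N^+(w)$ satisfies $y\to x$, so $N^+(w)\subseteq N^+(x)$, and by maximality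
$$N^+(x)=N^+(w). \tag{7}$$

**Step 3: two more steps suffice.** Let $x$ be as in Step 2. If $x\in S$, then $x$ is on the right side of (5). If $x\notin S$, take a directed path from $S$ to $x$. It starts and ends in $X$, so its length is even and at least $2$. Let $x'\to y\to x$ be its last two arcs; then $x'\in R\cap X$ and $y\in R$. As $y\to x$, we have $y\notin N^+(x)=N^+(w)$, while $y\in N^+(x')$. So $N^+(x')\ne N^+(w)$. By Step 2 applied to $x'$, there is a walk of length $0$ or $2$ from $w$ to $x'$; length $0$ is impossible, since $x'\neq w$. Following the walk of length $2$ by $x'\to y\to x$ gives a walk of length $4$ from $w$ to $x$. $\square$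

Length $4$ can occur. Let $X=\{w,x,x'\}$, $Y=\{y,y'\}$, $N^+(w)=N^+(x)=\{y'\}$, $N^+(x')=\{y\}$ and $S=\{w\}$. Then $w\to y'\to x'\to y\to x$, so $R$ is everything; all out-degrees in $X$ are $1$, so $w$ is an admissible choice; and $x$ is not reached from $w$ in two steps, because the only arc out of $w$ goes to $y'$ and $x\to y'$.

### The sentence

**Formulas for the frame.** For each $K\in\{Y,P,Q\}$ choose a type $\tau_K\in\{\emptyset,a_0,a_1,a_2,a_3,b\}$, and use parameters $r_K,f_{K,1},f_{K,2},f_{K,3}$, only those needed. Let $\widehat K(z)$ be

* $\bot$ (false), if $\tau_K=\emptyset$;
* $(z=r_K\vee z\sim r_K)\wedge\bigwedge_{i\le t}z\ne f_{K,i}$, if $\tau_K=a_t$;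
* $(z=r_K\vee z\sim r_K)\wedge$ "$z$ has four distinct pairwise nonadjacent neighbors", if $\tau_K=b$.

The quoted condition is $\exists u_1\cdots\exists u_4\bigl(\bigwedge_i z\sim u_i\wedge\bigwedge_{i<j}(u_i\ne u_j\wedge u_i\not\sim u_j)\bigr)$. Let
$$\widehat X(z)=\neg\widehat Y(z)\wedge\neg\widehat P(z)\wedge\neg\widehat Q(z),\qquad \widehat S(z)=\widehat X(z)\wedge\exists u\bigl(\widehat P(u)\wedge u\sim z\bigr).$$

**Formulas for the forced set.** Let
$$\delta_2(u,z)=\bigl(u=z\vee\exists y(\widehat Y(y)\wedge u\sim y\wedge y\not\sim z)\bigr),\qquad \delta_4(u,z)=\exists x\bigl(\widehat X(x)\wedge\delta_2(u,x)\wedge\delta_2(x,z)\bigr).$$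
When $\widehat X,\widehat Y$ define the sets $X,Y$ of a frame and $u,z\in X$, (3) shows that $\delta_2(u,z)$ says that there is a walk of length $0$ or $2$ from $u$ to $z$, and $\delta_4(u,z)$ that there is a walk of length $0$, $2$ or $4$. For $\sigma\in\{0,1\}$ let $\widehat X_1(z)$ be $\bot$ if $\sigma=0$, and
$$\widehat X(z)\wedge\bigl(\widehat S(z)\vee\delta_4(w,z)\bigr),$$
with one further parameter $w$, if $\sigma=1$. Finally let
$$\widehat Y_1(z)=\widehat Y(z)\wedge\exists x\bigl(\widehat X_1(x)\wedge x\sim z\bigr),\qquad \widehat X_0=\widehat X\wedge\neg\widehat X_1,\qquad \widehat Y_0=\widehat Y\wedge\neg\widehat Y_1.$$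

**The check.** Let $\chi_{\tau,\sigma}$ be the first-order formula saying that the six sets defined by $\widehat X_0,\widehat X_1,\widehat Y_0,\widehat Y_1,\widehat P,\widehat Q$ partition the vertex set and satisfy all requirements of $M$. It says that every vertex satisfies exactly one of the six formulas, and for each entry $0$ or $1$ of $M$, indexed by parts $A,B$ (possibly $A=B$), that all $u\ne v$ with $\widehat A(u)$ and $\widehat B(v)$ are nonadjacent, respectively adjacent. There are finitely many pairs $(\tau,\sigma)$, so the following is a first-order sentence:
$$\Phi=\bigvee_{\tau,\sigma}\ \exists(\text{parameters})\ \chi_{\tau,\sigma}\ \ \vee\ \neg\exists v\,(v=v). \tag{8}$$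

**Lemma 10.** $G\models\Phi$ iff $G$ is $M$-partitionable.

**Step 1: soundness.** If $G\models\Phi$, then either $G$ is empty, and it is $M$-partitionable with all parts empty, or for some types and parameters the six formulas define an $M$-partition.

**Step 2: choosing the parameters.** Let $G$ be nonempty and $M$-partitionable, with a frame $(X,Y,P,Q)$ and a closed set $U$ as in Lemma 5. For each $K\in\{Y,P,Q\}$, if $K=\emptyset$ use type $\emptyset$; otherwise Lemma 8 gives $r_K$ and either a set $F$ of size $t\le3$, for which we use type $a_t$ and list $F$ as $f_{K,1},\dots,f_{K,t}$, or case (b), for which we use type $b$. Then $\widehat Y,\widehat P,\widehat Q$ define $Y,P,Q$, hence $\widehat X$ defines $X$, and $\widehat S$ defines $S=N(P)\cap X$. Let $R$ be the set reachable from $S$ in the tournament (3), with $R=\emptyset$ if $S=\emptyset$. If $S=\emptyset$, choose $\sigma=0$; then $\widehat X_1$ and $\widehat Y_1$ define $\emptyset$. If $S\ne\emptyset$, choose $\sigma=1$ and $w$ as in Lemma 9. Then by (5) the formula $\widehat X_1$ defines $R\cap X$, and by (6) and (3) the formula $\widehat Y_1$ defines $R\cap Y$.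

**Step 3: $R$ is as good as $U$.** The set $R$ is closed and contains $S=N(P)\cap X$. Since $U$ is closed and contains $S$, we have $R\subseteq U$, so $R\cap N(Q)\cap X=\emptyset$. By Lemma 5 with $R$ in place of $U$, the six defined sets form an $M$-partition. So $\chi_{\tau,\sigma}$ holds with the chosen parameters, and $G\models\Phi$. $\square$

Hence $M\in\mathrm{FOD}$. Together with $M\notin\mathrm{FMMO}$ from the preceding section, this proves Theorem 1. $\blacksquare$

Note where the one changed entry acts. For $M^\flat$ the frame can be read off exactly as here, since Lemma 8 concerns frames only; but the smallest admissible $U$ is then a union of connected components of the bipartite graph between $X$ and $Y$ (those meeting $N(P)\cap X$), and nothing like Lemma 9 holds for it, as Theorem 2(b) shows.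

## Sizes other than six

It remains to prove Theorem 2(c).

**Step 1: every $k\ge6$.** For $k=6$ use $M$. For $k>6$, replace the part $Q$ of $M$ by $k-5$ parts, each having the same entries to $X_0,X_1,Y_0,Y_1,P$ as $Q$, with entries $1$ on their diagonals and between each other. The new matrix has $5+(k-5)=k$ parts. From an $M$-partition we get a partition for the new matrix by using $Q$ as the first of the new parts and leaving the others empty. Conversely, the union of the new parts is a clique that satisfies every requirement on $Q$, so merging them gives an $M$-partition. The class of partitionable graphs is unchanged, and hence so are its minimal obstructions and its first-order definability. By Theorem 1 the new matrix is in $\mathrm{FOD}\setminus\mathrm{FMMO}$.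

**Step 2: no $k\le5$.** Here we use a theorem of Feder, Hell and Xie ("Matrix partitions with finitely many obstructions", Electron. J. Combin. 14 (2007), R58): *every matrix of size at most $5$ with no diagonal $*$ and containing neither $S$ nor $\bar S$ as a principal submatrix has finitely many minimal obstructions.* A matrix of size at most $5$ either has a diagonal $*$, and is then in FMMO because every graph is partitionable; or it has no diagonal $*$ and contains $S$ or $\bar S$, and is then not in FOD by Theorem 2(a); or it is in FMMO by the cited theorem. In no case is it in $\mathrm{FOD}\setminus\mathrm{FMMO}$. So $6$ is the smallest possible size. $\blacksquare$
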